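# Which Demushkin groups are absolute Galois groups?

## 1. Demushkin groups, and the guess that all of them are absolute Galois groups

Fix a prime $p$. All cohomology is continuous, and $\mathbb F_p$ carries the trivial action. For a field $K$ with separable closure $K_s$ we write $G(K)=\operatorname{Gal}(K_s/K)$. Profinite groups are compared as topological groups.

**Definition (Demushkin group).** A pro-$p$ group $G$ is a Demushkin group if $\dim_{\mathbb F_p}H^1(G,\mathbb F_p)<\infty$, $\dim_{\mathbb F_p}H^2(G,\mathbb F_p)=1$, and the cup product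
$$H^1(G,\mathbb F_p)\times H^1(G,\mathbb F_p)\to H^2(G,\mathbb F_p)$$
is a nondegenerate bilinear form. The rank of $G$ is $n=\dim H^1(G,\mathbb F_p)$, the minimal number of topological generators.

**Example.** The cohomology ring of $\mathbb Z_p\times\mathbb Z_p$ is the exterior algebra on a two-dimensional $H^1$. So $H^2$ is a line, the cup product is the determinant form, and $\mathbb Z_p\times\mathbb Z_p$ is Demushkin of rank $2$. The group $\mathbb Z_p$ is not Demushkin, since $H^2(\mathbb Z_p,\mathbb F_p)=0$.

The question of this lecture is whether every Demushkin group of finite rank is $G(K)$ for some field $K$. The first guess is yes, because these groups arise in Galois theory. For $F=\mathbb Q_p(\zeta_p)$, the Galois group $D$ of the *maximal pro-$p$ extension* of $F$ is Demushkin of rank $[F:\mathbb Q_p]+2=p+1\ge 3$ (Serre, *Cohomologie galoisienne*, II.5.6). So $D$ is already a Galois group over a field. It is, however, a quotient of $G(F)$ and not $G(F)$ itself, and the guess is that a cleverer field repairs this. We test the guess on small ranks first.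

## 2. Ranks 0, 1 and 2: the guess holds

We start by hand with $\mathbb Z_p\times\mathbb Z_p$. By Puiseux's theorem the algebraic closure of $\mathbb C((s))$ is $\bigcup_{r\ge1}\mathbb C((s^{1/r}))$. Let $k=\bigcup_{p\nmid r}\mathbb C((s^{1/r}))$. Only the roots $s^{1/p^j}$ are left to adjoin, so $G(k)\cong\varprojlim\mu_{p^j}\cong\mathbb Z_p$. Doing the same with a second variable, $K=\bigcup_{p\nmid r}k((t^{1/r}))$, adds a second copy of $\mathbb Z_p$. The two commute because $G(k)$ fixes all roots of unity. Hence $G(K)\cong\mathbb Z_p\times\mathbb Z_p$. The general rank $2$ case is a twisted version of this.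

**Proposition 1.** Every Demushkin pro-$p$ group of rank $n\le2$ is isomorphic to $G(K)$ for some field $K$.

We use a small remark several times.

(P) *If a procyclic pro-$p$ group $\overline{\langle x\rangle}$ maps continuously onto $\mathbb Z_p$, the map is an isomorphism.* Indeed $\overline{\langle x\rangle}$ is a quotient of $\mathbb Z_p$, and the composite $\mathbb Z_p\to\overline{\langle x\rangle}\to\mathbb Z_p$ is a surjective continuous homomorphism, that is, multiplication by a unit. It is injective, so both maps are bijective.

**Step 1: rank 0.** The purpose is to dispose of the trivial case. If $H^1(G,\mathbb F_p)=0$ then $G=1$ and $H^2=0$, so there is no Demushkin group of rank $0$.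

**Step 2: rank 1.** The purpose is to show that only $\mathbb Z/2$ occurs. If $p$ is odd, $\chi\cup\chi=-\chi\cup\chi$ forces $\chi\cup\chi=0$, so the form on the line $H^1$ is degenerate. Hence $p=2$. The group $G$ is procyclic, and $H^2(\mathbb Z_2,\mathbb F_2)=0$, so $G\cong\mathbb Z/2^k$ with $k\ge1$. Let $\chi$ generate $H^1$. Then $\chi\cup\chi$ is the Bockstein of $\chi$, its image under the connecting map of $0\to\mathbb Z/2\to\mathbb Z/4\to\mathbb Z/2\to0$. If $k\ge2$, then $\chi$ lifts to a homomorphism to $\mathbb Z/4$, so the Bockstein vanishes and the form is degenerate. So $k=1$ and $G\cong\mathbb Z/2\cong G(\mathbb R)$.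

**Step 3: the shape of rank 2 groups.** The purpose is to write $G$ as a semidirect product. By the classification of Demushkin groups (Demushkin, Serre, Labute; see J. Labute, *Classification of Demushkin groups*, Canad. J. Math. 19 (1967)), $G$ is the pro-$p$ group on generators $x,y$ with one relation $x^c[x,y]=1$, where $[x,y]=x^{-1}y^{-1}xy$. Here $c=q$, a power of $p$ or $0$, if the invariant $q$ is not $2$; and $c=2+2^f$ with $f\ge2$ or $2^f=0$, if $q=2$. In all cases $c\in p\mathbb Z_p$. The relation reads
$$y^{-1}xy=x^{u},\qquad u=1-c\in1+p\mathbb Z_p .$$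
As $u$ is a unit of $\mathbb Z_p$, conjugation by $y$ maps $\overline{\langle x\rangle}$ onto itself, so this subgroup is normal. Killing $x$ in the presentation leaves the free pro-$p$ group on $y$, so $G/\overline{\langle x\rangle}\cong\mathbb Z_p$. Since $1+p\mathbb Z_p$ is a pro-$p$ group, $a\mapsto u^a$ is a continuous homomorphism $\mathbb Z_p\to\mathbb Z_p^\times$. So there is a semidirect product $\mathbb Z_p\rtimes_u\mathbb Z_p$ whose two generators satisfy the same relation, and $G$ maps onto it. Under this map $\overline{\langle x\rangle}$ goes onto the normal $\mathbb Z_p$, isomorphically by (P), and $G/\overline{\langle x\rangle}\cong\mathbb Z_p$ goes isomorphically onto the other $\mathbb Z_p$. Hence $G\cong\mathbb Z_p\rtimes_u\mathbb Z_p$.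

**Step 4: a field $k$ of characteristic $0$ with $G(k)=\overline{\langle\sigma\rangle}\cong\mathbb Z_p$ and $\sigma(\zeta)=\zeta^u$ for all $\zeta\in\mu_{p^\infty}$.** This field will supply the twist. Let $E=\mathbb Q(\mu_{p^\infty})(y_{r,j}:r\ge1,\ j\in\mathbb Z/p^r)$ with independent variables $y_{r,j}$. Let $a\in\mathbb Z_p$ act by $\zeta\mapsto\zeta^{u^a}$ and $y_{r,j}\mapsto y_{r,j+a}$; the first formula is an automorphism because $\operatorname{Gal}(\mathbb Q(\mu_{p^\infty})/\mathbb Q)=\mathbb Z_p^\times$. The action is faithful, because of the variables. It has open stabilizers, because an element of $E$ involves finitely many variables and roots of unity. So $E$ is Galois over $E_0=E^{\mathbb Z_p}$: orbits are finite, and $\mathbb Z_p\to\operatorname{Gal}(E/E_0)$ is continuous and injective, with closed image of fixed field $E_0$, hence bijective.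

Lift $1\in\mathbb Z_p=\operatorname{Gal}(E/E_0)$ to $\tilde\sigma\in G(E_0)$. The procyclic group $\overline{\langle\tilde\sigma\rangle}$ is the product of its pro-$\ell$ parts; let $\sigma$ be the $p$-primary component of $\tilde\sigma$. The components for $\ell\ne p$ die in $\mathbb Z_p$, so $\sigma\mapsto1$. By (P), $\overline{\langle\sigma\rangle}\cong\mathbb Z_p$. Let $k$ be its fixed field. Then $G(k)=\overline{\langle\sigma\rangle}$, and $\sigma$ acts on $\mu_{p^\infty}\subset E$ as $1\in\mathbb Z_p$ does, that is, by $\zeta\mapsto\zeta^u$.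

**Step 5: the field $K$.** The purpose is to adjoin the normal factor. Fix compatible roots $t^{1/r}$ and put $K=\bigcup_{p\nmid r}k((t^{1/r}))$. By Puiseux's theorem $K_s=\bigcup k'((t^{1/r}))$, over all $r\ge1$ and all finite $k'/k$. Restriction to $\bar k\subset K_s$ gives $G(K)\to G(k)$. It is split by letting $G(k)$ act on coefficients and fix all $t^{1/r}$, so it is surjective.

An element of the kernel fixes $M=\bigcup_{k',\,p\nmid r}k'((t^{1/r}))$. Now $K_s=\bigcup_jM(t^{1/p^j})$, since $t^{1/(rp^j)}$ with $p\nmid r$ is a product of powers of $t^{1/r}$ and $t^{1/p^j}$. The value group of $M$ in the $t$-adic valuation consists of the rationals with denominator prime to $p$, so $M(t^{1/p^j})/M$ has degree $p^j$ and group $\mu_{p^j}$. Hence the kernel is $\varprojlim\mu_{p^j}\cong\mathbb Z_p$, generated by $\tau:t^{1/p^j}\mapsto\zeta_{p^j}t^{1/p^j}$ with compatible primitive $\zeta_{p^j}$. View $\sigma$ in $G(K)$ through the splitting. Then $\sigma\tau\sigma^{-1}$ fixes $\bar k$ and sends $t^{1/p^j}$ to $\sigma(\zeta_{p^j})t^{1/p^j}=\zeta_{p^j}^ut^{1/p^j}$, so $\sigma\tau\sigma^{-1}=\tau^u$.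 With $x=\tau$, $y=\sigma^{-1}$ we get $y^{-1}xy=x^u$, and $G(K)\cong\mathbb Z_p\rtimes_u\mathbb Z_p\cong G$. $\square$

## 3. The theorem, and the symbol attached to $G(K)$

So far the guess survives. From rank $3$ on it fails completely.

**Theorem 2.** Let $G$ be a Demushkin pro-$p$ group of finite rank $n$. Then $G\cong G(K)$ for some field $K$ if and only if $n\le2$.

Since Demushkin groups of rank $p+1\ge3$ exist for every $p$ (Section 1), the answer to the question is negative for every prime $p$. Proposition 1 is the "if" part. The rest of the lecture proves that rank $\ge3$ is impossible.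

We translate the hypothesis on $G(K)$ into field arithmetic. Write $T=K^{\times p}$ and $H=K^\times/T$, the latter additively, and let $[a]\in H$ be the class of $a$. Consider:

**(H)** $K$ is an infinite field, $\operatorname{char}K\ne p$, $\zeta_p\in K$, and $H$ is finite of order $m=p^n$ with $n\ge1$. Moreover $\dim H^2(G(K),\mathbb F_p)=1$, and the pairing
$$b:H\times H\to H^2(G(K),\mathbb F_p)\cong\mathbb F_p,\qquad b([a],[c])=\chi_a\cup\chi_c,$$
is nondegenerate. Here $\chi_a$ is the Kummer character of $a$ for a fixed $\zeta_p$.

*If $G(K)$ is Demushkin of finite rank $n\ge1$, then (H) holds.* If $\operatorname{char}K=p$, then $\mathrm{cd}_p\,G(K)\le1$ (Serre, *Cohomologie galoisienne*, II.2.2) and $H^2=0$, which is excluded. The degree $[K(\zeta_p):K]$ divides $p-1$ and is a power of $p$, so $\zeta_p\in K$. By Kummer theory $H\cong H^1(G(K),\mathbb F_p)$. Finally $K$ is infinite, because a finite field has absolute Galois group $\hat{\mathbb Z}$, which is not pro-$p$.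

Under (H) we use four facts.

* **(F1)** $b([a],[1-a])=0$ for $a\ne0,1$ (the Steinberg relation).
* **(F2)** $b$ is bilinear and $b(u,w)=-b(w,u)$. With $\varepsilon=[-1]$, so that $2\varepsilon=0$, we have $b(u,u+\varepsilon)=0$ for all $u\in H$.
* **(F3)** If $[a]\ne0$, then $b([a],[c])=0$ iff $c$ is a norm from $K(a^{1/p})$ (Serre, *Corps locaux*, XIV §2).
* **(F4)** The norm residue map $K_2(K)/p\to H^2(G(K),\mu_p^{\otimes2})\cong\mathbb F_p$, $\{a,c\}\mapsto b([a],[c])$, is an isomorphism (Merkurjev–Suslin). Hence every bilinear $\beta:K^\times\times K^\times\to\mathbb F_p$ with $\beta(a,1-a)=0$ for all $a\ne0,1$ equals $\lambda b$ for some $\lambda\in\mathbb F_p$.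

(F1) follows from (F3): if $[a]\neq0$, then $1-a=\prod_i(1-\zeta_p^ia^{1/p})$ is a norm. (F2) follows from (F1). For $a\ne0,1$ we have $-a=(1-a)/(1-a^{-1})$, so $b([a],[-a])=b([a],[1-a])+b([a^{-1}],[1-a^{-1}])=0$, and $a=1$ is trivial. This is $b(u,u+\varepsilon)=0$. Expanding $b(u+w,u+w+\varepsilon)=0$ then gives $b(u,w)+b(w,u)=0$. By antisymmetry there is only one notion of orthogonality $\perp$.

**Example.** For $K=\mathbb R$ and $p=2$, $H=\{0,\varepsilon\}$ is the group of signs and $b(\varepsilon,\varepsilon)=1$. (F1) says that $a$ and $1-a$ are not both negative. So (H) holds with $n=1$. We return to this example below.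

## 4. Algebraic extensions of $\mathbb Q_p(\zeta_p)$, and residue characteristic $p$

The sensible first attempt at realizing $D$ from Section 1 is to kill the part of $G(F)$ that is not pro-$p$. One looks for an algebraic extension $L$ of $F=\mathbb Q_p(\zeta_p)$ with $G(L)\cong D$, for instance the fixed field of a closed subgroup of $G(F)$ that maps isomorphically onto $D$. We show that no such $L$ exists.

A valuation $v$ on $K$ is *henselian* if it extends uniquely to $K_s$; equivalently, Hensel's lemma holds. It has *rank one* if its value group is nonzero and embeds in $\mathbb R$ as an ordered group. On an algebraic extension $L$ of $\mathbb Q_p$, the extension of the $p$-adic valuation is henselian, has rank one (values in $\mathbb Q$), and residue characteristic $p$. So the attempt is ruled out by the next statement.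

**Proposition 3.** Let $G(K)$ be a Demushkin pro-$p$ group of finite rank $n\ge1$. Then $K$ has no rank-one henselian valuation of residue characteristic $p$.

*Proof.* Suppose $v$ is one, with $0\ne\Gamma\subset\mathbb R$ its value group and $A$ its ring. As $\operatorname{char}K\ne p$, we have $\operatorname{char}K=0$ and $e:=v(p)\in(0,\infty)$.

**Step 1: $\Gamma$ and $p\Gamma$ are dense in $\mathbb R$.** This is where "pro-$p$" costs us discreteness. Let $\ell\ne p$ be a prime and suppose $v(\pi)\notin\ell\Gamma$. A factor of $X^\ell-\pi$ of degree $j$ with $0<j<\ell$ has constant term of value $jv(\pi)/\ell\in\Gamma$. Choose integers with $ij+i'\ell=1$; then $v(\pi)/\ell=i\cdot jv(\pi)/\ell+i'v(\pi)\in\Gamma$, a contradiction. So $X^\ell-\pi$ is irreducible and gives a separable extension of degree $\ell$, although $G(K)$ is pro-$p$. Hence $\Gamma=\ell\Gamma\ne0$ has arbitrarily small positive elements and is dense. So is $p\Gamma$.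

**Step 2: approximating some elements by $p$-th powers.** Finiteness of $H$ enters here. For $\delta\in(0,e)$ let $H_\delta\subset H$ be the image of $\{1+x:v(x)\ge\delta\}$. It decreases as $\delta$ grows, and $H$ is finite, so there are $0<\delta_1<\delta_2<e$ with $H_\delta$ constant on $(\delta_1,\delta_2)$. Let $\delta_1<v(x)<\delta'<\delta_2$. Then $[1+x]\in H_{v(x)}=H_{\delta'}$, so $1+x=(1+x')w^p$ with $v(x')\ge\delta'$. Here $w$ is a unit with $\bar w^p=1$ in a field of characteristic $p$, so $\bar w=1$. Write $w=1+y$ with $v(y)>0$; then $w^p=1+y^p+py\theta$ with $\theta\in A$. Now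
$$y^p+py\theta=\frac{1+x}{1+x'}-1=\frac{x-x'}{1+x'}=x-\frac{x'(1+x)}{1+x'},$$
and the last fraction has value $\ge\delta'$, while $v(py\theta)\ge e>\delta'$. Hence
$$v(x-y^p)\ge\delta'>v(x).\tag{1}$$

**Step 3: $\Gamma=p\Gamma$, and approximation everywhere.** We spread (1) from the window $(\delta_1,\delta_2)$ to all values. By (1), $v(x)=pv(y)$, so $\Gamma\cap(\delta_1,\delta_2)\subset p\Gamma$. Given $g\in\Gamma$, density yields $g'\in p\Gamma$ with $g+g'\in(\delta_1,\delta_2)$; then $g+g'\in p\Gamma$ and so $g\in p\Gamma$. Thus $\Gamma=p\Gamma$. Put $\eta=(\delta_2-\delta_1)/3$. Given $x\in K^\times$, choose $z\in K^\times$ with $v(xz^p)\in(\delta_1,\delta_1+\eta)$. Apply (1) to $xz^p$ with $\delta'=\delta_1+2\eta\ge v(xz^p)+\eta$, and divide by $z^p$: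
$$\text{for every }x\in K^\times\text{ there is }y\in K^\times\text{ with }v(x-y^p)\ge v(x)+\eta.\tag{2}$$

**Step 4: every class in $H$ contains some $1+x$ with $v(x)>e$.** We improve representatives step by step. Given $c\in K^\times$, take $y$ from (2). Then $v(y^p)=v(c)$, and $c/y^p=1+x$ with $v(x)\ge\eta$. Now let $1+x$ represent the class with $\eta\le\delta:=v(x)\le e$. By (2), $x=z^p+x_1$ with $v(x_1)\ge\delta+\eta$ and $v(z)=\delta/p>0$. Since $(1+z)^p=1+z^p+pz\theta$ with $\theta\in A$,
$$\frac{1+x}{(1+z)^p}=1+\frac{x_1-pz\theta}{(1+z)^p}=1+x_2,\qquad v(x_2)\ge\min(\delta+\eta,\ e+\delta/p)\ge\min(\delta+\eta,\ e+\eta/p).$$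
After finitely many such steps the value exceeds $e$.

**Step 5: $b=0$.** If $v(c)>2e$, then $1+c\in T$, by Hensel's lemma for $f=X^p-(1+c)$ at $X=1$: $v(f(1))=v(c)>2e=2v(f'(1))$. Let $\alpha=1+x$, $\beta=1+y$ with $v(x),v(y)>e$ and $x\ne0$. Then
$$1+x\beta=(1+x)\Bigl(1+\frac{xy}{1+x}\Bigr)\in\alpha T .$$
By (F1), $b([-x\beta],[\alpha])=b([-x\beta],[1+x\beta])=0$ and $b([-x],[\alpha])=0$. Subtracting gives $b([\beta],[\alpha])=0$; if $x=0$ this is trivial. By Step 4, $b=0$. This contradicts nondegeneracy, as $n\ge1$. $\square$

It is worth seeing why $\mathbb Q_2$ itself escapes. There $e=1$, and the elements $1+x$ with $v(x)>1$ are $\equiv1\bmod4$, so up to squares they are $1$ or $5$. The class of $2$ is not reached, and Step 4 fails, as it must. The extensions of degree prime to $p$ have to be removed, this forces dense values, and dense values kill the symbol.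

## 5. Residue characteristic different from $p$: descent to the residue field

The remaining kind of henselian valuation has residue characteristic $\ne p$. In rank $\ge3$ it does not change the group.

**Lemma 4.** Let $G(K)$ be Demushkin pro-$p$ of finite rank $n\ge3$, and let $w$ be a henselian valuation of $K$ with residue field $k$, $\operatorname{char}k\ne p$. Then $G(k)\cong G(K)$.

*Proof.* Let $\Gamma$ be the value group. By Hensel's lemma $1+\mathfrak m_w\subset T$, and a unit $u$ lies in $T$ iff $\bar u\in k^{\times p}$.

**Step 1: $\Gamma=p\Gamma$.** Suppose $w(\pi)\notin p\Gamma$, and let $U\subset H$ be the image of the units. In a cyclic extension $L/K$ of degree $p$, all conjugates of $y\in L$ have the same value, so the norm of $y$ has value $p\,w(y)$.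

If $u$ is a unit with $[u]\ne0$, then $\bar u$ is not a $p$-th power and $X^p-\bar u$ is irreducible over $k$. So $L=K(u^{1/p})$ has residue degree $p$ over $K$ and value group $\Gamma$, and its norms have values in $p\Gamma$. Hence $\pi$ is not a norm, and $b([u],[\pi])\ne0$ by (F3). So the linear form $b(\cdot,[\pi])$ is injective on $U$, and $\dim U\le1$.

Next, $L=K(\pi^{1/p})$ has value group $\Gamma+\mathbb Z\frac{w(\pi)}p$, so its norms have values in $p\Gamma+\mathbb Zw(\pi)$. By (F3), if $b([\pi],[c])=0$, then $c=\pi^id^pu$ with $i\in\mathbb Z$, $d\in K^\times$ and $u$ a unit. Thus $[\pi]^\perp\subset W:=\mathbb F_p[\pi]+U$. Since $[\pi]\ne0$, $\dim[\pi]^\perp=n-1$. If $U=0$, then $n-1\le\dim W\le1$. If $\dim U=1$, then $U\not\subset[\pi]^\perp$, so $[\pi]^\perp\subsetneq W$ and $n-1\le1$. Both contradict $n\ge3$.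

**Step 2: inertia is trivial.** Let $K^{ur}$ be the fixed field of the inertia group. It is henselian with residue field $k_s$ and value group $\Gamma$, and $\operatorname{Gal}(K^{ur}/K)\cong G(k)$. If $K^{ur}\ne K_s$, then $G(K^{ur})$ is a nontrivial pro-$p$ group, so by Kummer theory $K^{ur}$ has an extension $K^{ur}(a^{1/p})$ of degree $p$. Since $\Gamma=p\Gamma$, $a=d^pu$ with $d\in K^{ur}$ and $u$ a unit. As $\operatorname{char}k\ne p$, $\bar u\in k_s^{\times p}$, so $u$ is a $p$-th power by Hensel's lemma. This is a contradiction. So $K^{ur}=K_s$ and $G(K)\cong G(k)$. $\square$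

The bound $n\ge3$ is needed: the fields $K$ of Section 2, Step 5, have rank $2$ and carry the henselian $t$-adic valuation, with residue field $k$ and $G(k)\cong\mathbb Z_p\not\cong G(K)$.

By Lemma 4 we may pass to residue fields. To stop the descent we do it once, maximally.

**Lemma 5.** Let $G$ be Demushkin of finite rank $n\ge3$. If $G\cong G(K)$ for some field $K$, then $G\cong G(k)$ for some field $k$ that has no nontrivial henselian valuation of residue characteristic $\ne p$.

*Proof.* Let $\mathcal S$ be the set of henselian valuation rings $A$ of $K$, including $A=K$, with $p\in A^\times$, ordered by inclusion.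

**Step 1: intersections of chains stay in $\mathcal S$.** This is what Zorn's lemma needs. Let $(A_i)$ be a nonempty chain in $\mathcal S$ and $A=\bigcap A_i$.

*$A$ is a valuation ring.* If $x\notin A$, then $x\notin A_i$ for some $i$, and $x^{-1}\in A_i$. If $A_j\supset A_i$, then $x^{-1}\in A_j$. If $A_j\subset A_i$, then $x\notin A_j$, so $x^{-1}\in A_j$. Hence $x^{-1}\in A$. Clearly $p\in A^\times$.

*$\mathfrak m_A=\bigcup\mathfrak m_{A_i}$.* If $0\ne x\in\mathfrak m_A$, then $x^{-1}\notin A_i$ for some $i$, so $x\in\mathfrak m_{A_i}$. Conversely, $\mathfrak m_{A_i}\subset A_j$ for all $j$: if $A_i\subset A_j$, because $\mathfrak m_{A_i}\subset A_i$; if $A_j\subset A_i$, because then $\mathfrak m_{A_i}\subset\mathfrak m_{A_j}$. So $\mathfrak m_{A_i}\subset A$, and its nonzero elements are not invertible in $A\subset A_i$.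

*$A$ is henselian.* A valuation ring $B$ of $K$ is henselian iff every polynomial $X^r+X^{r-1}+a_{r-2}X^{r-2}+\dots+a_0$ ($r\ge2$) with all $a_j\in\mathfrak m_B$ has a zero in $K$ (Engler–Prestel, *Valued Fields*, Thm. 4.1.3). For $B=A$ the finitely many $a_j$ lie in one $\mathfrak m_{A_i}$, and $A_i$ is henselian.

**Step 2: a minimal element.** By Zorn's lemma $\mathcal S$ has a minimal element $A$. Let $k$ be its residue field, so $\operatorname{char}k\ne p$. By Lemma 4, $G(k)\cong G(K)\cong G$ (trivially if $A=K$). Suppose $k$ had a nontrivial henselian valuation ring $\bar B$ of residue characteristic $\ne p$. Its preimage $B\subsetneq A$ is a henselian valuation ring of $K$ (Engler–Prestel, Cor. 4.1.4), and $p\in B^\times$ because $B$ and $\bar B$ have the same residue field. This contradicts minimality. $\square$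

By Proposition 3, this $k$ has no rank-one henselian valuation of residue characteristic $p$ either. So the theorem will follow once *every* field with Demushkin absolute Galois group of rank $\ge2$ is shown to have a henselian valuation of one of the two kinds. Here the local methods stop: nothing in the hypotheses hands us a valuation, and we must build one out of $H$ and $b$ alone.

## 6. An invariant mean sees "infinity"

From here through Section 9 assume (H).

What would a valuation look like in terms of classes $[x]$? If $v$ is nontrivial and $1+\mathfrak m_v\subset T$, then $[x+a]=[x]$ whenever $v(x)<v(a)$: large elements do not feel the addition of $a$. Without a valuation we cannot say "large", but we can say "almost every".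

**Definition (invariant mean).** The group $K\rtimes K^\times$ of maps $x\mapsto ax+c$ is solvable, hence amenable as a discrete group. It therefore has a left-invariant finitely additive probability measure on all its subsets. Pushing it forward by $g\mapsto g(0)$ gives a finitely additive probability measure $\mu$ on all subsets of $K$, invariant under all maps $x\mapsto ax+c$ with $a\ne0$. We fix such a $\mu$ and also write $\mu(f)$ for the resulting mean of a bounded function $f:K\to\mathbb C$. "A.e." means: on a set of measure $1$.

All points have equal measure and $K$ is infinite, so finite sets are null. Finite intersections of sets of measure $1$ have measure $1$. The $m$ cosets $\{x:[x]=h\}$ of $T$ are dilates of one another and partition $K^\times$, so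
$$\mu\{x:[x]=h\}=1/m\quad\text{for every }h\in H.\tag{3}$$

**Example.** If $v$ is a nontrivial valuation on $K$, every ball $\{v(x)\ge\gamma\}$ is null. It is an additive subgroup of infinite index: elements $x_1,x_2,\dots$ with $\gamma>v(x_1)>v(x_2)>\cdots$ lie in different cosets. Infinitely many disjoint translates have the same measure, so this measure is $0$. Likewise bounded intervals in $\mathbb R$ are null. So a.e. element is "large", and if $1+\mathfrak m_v\subset T$ then $[t+a]=[t]$ for a.e. $t$. For $K=\mathbb R$, $p=2$, this says that $t+a$ and $t$ have the same sign a.e.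

The first real point is that this last conclusion holds under (H), with no valuation in sight.

**Lemma 6.** For every $a\in K$: $[t+a]=[t]$ for a.e. $t\in K$.

*Proof.* The case $a=0$ is trivial. If $a\ne0$, then $[t+a]-[t]=[t/a+1]-[t/a]$ for $t\ne0,-a$, so by dilation invariance it suffices to treat $a=1$.

**Step 1: correlations.** We measure the joint distribution of $[x]$ and $[x+1]$ by characters. For $\chi\in\hat H=\operatorname{Hom}(H,\mathbb C^\times)$ put $f_\chi(x)=\chi([x])$ for $x\ne0$ and $f_\chi(0)=0$. Put $\langle f,g\rangle=\mu(\bar fg)$, $(\tau_tf)(x)=f(x+t)$ and $k_{\chi\psi}=\langle f_\chi,\tau_1f_\psi\rangle$. For $t\ne0$ the substitution $x=ty$ gives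
$$\langle f_\chi,\tau_tf_\psi\rangle=\eta(t)\,k_{\chi\psi},\qquad\eta(t):=(\bar\chi\psi)([t]).\tag{4}$$

**Step 2: $k_{\chi\psi}=0$ if $\chi\ne\psi$.** The many translates $\tau_tf_\psi$ would otherwise be correlated with $f_\chi$ more strongly than Cauchy–Schwarz allows. Since $H$ has exponent $p$ and $\bar\chi\psi\ne1$, $\eta$ takes all $p$-th roots of unity as values on $K^\times$. Its fibers are unions of cosets of $T$, and $T$ is infinite because $K^\times$ is infinite and $H$ finite. So for any multiple $N$ of $p$ there are distinct $t_1,\dots,t_N\in K^\times$ on which $\eta$ takes each $p$-th root of unity equally often; thus $\sum_i\eta(t_i)=0$. Let $u=\sum_i\overline{\eta(t_i)}\,\tau_{t_i}f_\psi$. By (4), $\langle f_\chi,u\rangle=Nk_{\chi\psi}$.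

For $i\ne j$, translation invariance and (4) with $\chi=\psi$ give
$$\langle\tau_{t_i}f_\psi,\tau_{t_j}f_\psi\rangle=\langle f_\psi,\tau_{t_j-t_i}f_\psi\rangle=k_{\psi\psi}=:c .$$
This $c$ is real: $\langle f_\psi,\tau_1f_\psi\rangle=\langle f_\psi,\tau_{-1}f_\psi\rangle=\langle\tau_1f_\psi,f_\psi\rangle=\overline{\langle f_\psi,\tau_1f_\psi\rangle}$, by (4) and translation invariance. Also $|c|\le1$. The diagonal terms are $\langle\tau_{t_i}f_\psi,\tau_{t_i}f_\psi\rangle=1$. So
$$\langle u,u\rangle=N(1-c)+c\Bigl|\sum_i\eta(t_i)\Bigr|^2=N(1-c)\le2N .$$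
Cauchy–Schwarz gives $N^2|k_{\chi\psi}|^2\le\langle f_\chi,f_\chi\rangle\langle u,u\rangle\le2N$ for arbitrarily large $N$. So $k_{\chi\psi}=0$.

**Step 3: the jump $[x+1]-[x]$ is independent of $[x]$.** Let $P(c,d)=\mu\{x:[x]=c,\ [x+1]=d\}$. The indicator of $[x]=c$ is $m^{-1}\sum_\chi\bar\chi([x])\chi(c)$, and that of $[x+1]=d$ is $m^{-1}\sum_\psi\psi([x+1])\bar\psi(d)$. Multiplying, taking the mean and using Step 2,
$$P(c,d)=m^{-2}\sum_\chi k_{\chi\chi}\,\chi(c)\bar\chi(d)=m^{-1}Q(d-c),\qquad Q(e)=m^{-1}\sum_\chi k_{\chi\chi}\bar\chi(e).$$
Here $Q\ge0$, and $\sum_eQ(e)=\sum_{c,d}P(c,d)=1$.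

**Step 4: the Steinberg relation forbids nonzero jumps.** If $Q(e)>0$, then $P(c,c+e)>0$ for **every** $c\in H$, so there is $x\ne0,-1$ with $[x]=c$ and $[x+1]=c+e$. From $(-x)+(1+x)=1$ and (F1), (F2),
$$0=b(c+\varepsilon,c+e)=b(c+\varepsilon,c)+b(c+\varepsilon,e)=b(c+\varepsilon,e).$$
As $c$ is arbitrary and $b$ is nondegenerate, $e=0$. Hence $Q(0)=1$, that is, $[x+1]=[x]$ a.e. $\square$

## 7. The dichotomy: bounded or infinite

To turn "a.e. large" into a ring we need elements that are large compared with all of $K$.

**Definition (saturated extension).** Let ${}^*K$ be a $|K|^+$-saturated elementary extension of the field $K$. *Elementary* means that first-order statements with parameters in $K$ hold in $K$ iff they hold in ${}^*K$. *Saturated* means that a set of at most $|K|$ formulas in finitely many variables, with parameters in $K$, is satisfied by one tuple in ${}^*K$ as soon as each finite part of it is satisfiable in ${}^*K$. Such extensions exist by a classical theorem of model theory.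

**Example.** For $K=\mathbb R$, the formulas "$X>a$", $a\in\mathbb R$, are finitely satisfiable. (The order is definable: $u>0$ iff $u$ is a nonzero square.) So ${}^*\mathbb R$ contains infinite elements.

Let ${}^*T={}^*K^{\times p}$ and let $r_1,\dots,r_m\in K$ represent $H$. That every nonzero element lies in exactly one $r_iT$ is first order, so $r_1,\dots,r_m$ also represent ${}^*K^\times/{}^*T$. Thus ${}^*K^\times/{}^*T=H$, and $[x]\in H$ is defined for $x\in{}^*K^\times$ and is a homomorphism. The relation (F1) holds in ${}^*K$: it says, for each pair $(i,j)$ with $b([r_i],[r_j])\ne0$, that no $x$ has $x\in r_iT$ and $1-x\in r_jT$. Define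
$$\Omega=\{x\in{}^*K\setminus K:[x+t]=[x]\ \forall t\in K\},\qquad O=\{x\in{}^*K:[x+t]=[t]\text{ for a.e. }t\in K\}.$$

**Example.** For $K=\mathbb R$, $p=2$: if $|x|$ is bounded by a real number, then $x+t$ and $t$ have the same sign for all large $|t|$, so $x\in O$. If $x$ is infinite, $x+t$ has the sign of $x$ for all real $t$, so $x\in\Omega$. Thus $O$ is the ring of bounded hyperreals.

Three remarks. First, $K\subset O$ by Lemma 6. Second, $O\cap\Omega=\emptyset$: otherwise $[t]=[x]$ for a.e. $t$, against (3) with $m\ge2$. Third, $\Omega\ne\emptyset$: by Lemma 6, any finitely many of the conditions $[X+t]=[X]$ ($t\in K$) and $X\ne a$ ($a\in K$) hold together for a.e. $X\in K$, so saturation gives an element of $\Omega$.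

**Proposition 7.** ${}^*K=O\sqcup\Omega$.

*Proof.* As $K\subset O$, let $x\in{}^*K\setminus K$ and put $X_t=[x+t]$ for $t\in K$. We must show that $t\mapsto X_t$ is either constant or equal to $[t]$ a.e.

**Step 1: comparing two translates.** For $t\ne s$ in $K$ we have $\frac{x+t}{t-s}+\frac{x+s}{s-t}=1$, so (F1) gives
$$b(X_t-[t-s],\ X_s-[s-t])=0.\tag{5}$$
Write $r=[t-s]$, so $[s-t]=r+\varepsilon$. Expanding, and using $b(r,r+\varepsilon)=0$ and antisymmetry,
$$0=b(X_t,X_s)-b(X_t,r+\varepsilon)-b(r,X_s)=b(X_t,X_s-\varepsilon)-b(X_t,r)+b(X_s,r),$$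
that is,
$$b(X_t-X_s,[t-s])=b(X_t,X_s-\varepsilon).\tag{6}$$

**Step 2: a splitting of $H$.** Here the mean removes the dependence on $s$. Let $C=\{X_t:t\in K\}\subset H$ and $V=\operatorname{span}\{h-h':h,h'\in C\}$. For each $h'\in C$ fix $s_{h'}\in K$ with $X_{s_{h'}}=h'$. By Lemma 6, for a.e. $t$ we have $t\ne s_{h'}$ and $[t-s_{h'}]=[t]$ for all of the finitely many $h'\in C$. For such $t$ put $h=X_t$; (6) gives $b(h-h',[t])=b(h,h'-\varepsilon)$. By (F2), $b(h,h)=-b(h,\varepsilon)$, so also
$$b(h-h',h)=b(h,h)+b(h,h')=b(h,h'-\varepsilon).$$
Hence $b(h-h',[t]-h)=0$ for all $h'\in C$. For fixed $h$, the elements $h-h'$ span $V$. Therefore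
$$[t]-X_t\in V^\perp\quad\text{for a.e. }t.\tag{7}$$
Fix $h_0\in C$. Then $X_t\in h_0+V$ for all $t$, and $[t]$ takes every value in $H$ with positive measure, so (7) gives $H=h_0+V+V^\perp$, that is, $V+V^\perp=H$. As $\dim V+\dim V^\perp=n$, we get an orthogonal decomposition $H=V\oplus V'$ with $V'=V^\perp$, and $b$ is nondegenerate on $V$ and on $V'$. Write $u=u_V+u'$ accordingly. Then $X_t'=h_0'$ for all $t\in K$, and by (7) $X_{t,V}=[t]_V$ for all $t$ in a set $E\subset K$ of measure $1$.

So $x$ behaves like a bounded element in the directions $V$ and like an infinite one in the directions $V'$. Nothing said so far excludes a genuine mixture, $0\ne V\ne H$. The way out is that a mixture would produce a second symbol on $K$.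

**Step 3: the block $\beta(u,w):=b(u_V,w_V)$ satisfies $\beta([z],[1-z])=0$ for all $z\in K\setminus\{0,1\}$.** The set of $t\ne0$ with $t\in E$, $s:=t\frac{z-1}z\in E$ and $[t/z]'=h_0'$ has positive measure: the first two membership conditions hold a.e. (the second by dilation invariance), and the last contains the set $\{t:[t]=h_0+[z]\}$, of measure $1/m$. Take such a $t$. Then $t-s=t/z\ne0$, $\frac t{t-s}=z$ and $\frac s{s-t}=1-z$. In (5) the $V'$-component of the first argument is $h_0'-[t-s]'=0$, so only $V$-components contribute:
$$0=b([t]_V-[t-s]_V,\ [s]_V-[s-t]_V)=\beta([z],[1-z]).$$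

**Step 4: no mixture.** By (F4), $\beta=\lambda b$. If $V\ne0$, then $b|_V\ne0$ and $\beta|_V=b|_V$, so $\lambda=1$. Then $b|_{V'}=\beta|_{V'}=0$, and nondegeneracy gives $V'=0$. So $V=0$ or $V=H$. If $V=0$, then $X_t=X_0=[x]$ for all $t$, and $x\in\Omega$. If $V=H$, then $V^\perp=0$, and (7) says $x\in O$. $\square$

## 8. The bounded elements form a valuation ring

**Proposition 8.** $O$ is a valuation ring of ${}^*K$ with $K\subset O\ne{}^*K$, and its maximal ideal is
$$I=\{y\in{}^*K:1+ay\in{}^*T\ \ \forall a\in K\}.$$

*Proof.* We use repeatedly that on a subset of $K$ of measure $1$ the class $[t]$ takes every value in $H$, by (3).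

**Step 1: $KO\subset O$.** This also gives negatives. Let $x\in O$. For $s=0$ use $0\in K\subset O$. For $s\in K^\times$, $[sx+t]=[s]+[x+t/s]=[s]+[t/s]=[t]$ for a.e. $t$.

**Step 2: $O+\Omega\subset\Omega$.** Bounded plus infinite should be infinite. Let $x\in O$, $z\in\Omega$ and suppose $x+z\notin\Omega$, so $x+z\in O$ by Proposition 7. For $s,t\in K$ put $\gamma=z+s-t$; it is nonzero as $z\notin K$, and $[\gamma]=[z]$. From
$$\frac{x+z+s}\gamma+\frac{-(x+t)}\gamma=1$$
and $[x+z+s]=[s]$ for $s\in E_1$, $[x+t]=[t]$ for $t\in E_2$, with $E_1,E_2$ of measure $1$, we get $b([s]-[z],\,[t]+\varepsilon-[z])=0$ on $E_1\times E_2$. All classes occur on both sides, so $b=0$, a contradiction.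

**Step 3: $O+O\subset O$.** If $x,y\in O$ and $x+y\in\Omega$, then $y=(x+y)+(-x)\in\Omega$ by Steps 1 and 2, contradicting $O\cap\Omega=\emptyset$.

**Step 4: if $z\in\Omega$ and $o\in O$, then $[z+o]=[z]$.** This strengthens the definition of $\Omega$ from $t\in K$ to $o\in O$ and is needed for products. Let $v=z+o$; it lies in $\Omega$ by Step 2, so $v\ne0$. From $v-(o+t)=z-t$ and $[z-t]=[z]$, dividing by $z-t$, we get $b([v]-[z],\,[o+t]+\varepsilon-[z])=0$ whenever $t\in K$ and $o+t\ne0$. For a.e. $t$, $[o+t]=[t]$, which takes all values, so $[v]=[z]$ by nondegeneracy.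

**Step 5: $O\cdot O\subset O$.** Let $x,y\in O$ and suppose $z=xy\in\Omega$. For $s,t\in K$, $(x+t)(y+s)=z+(sx+ty+st)$ with $sx+ty+st\in O$ by Steps 1 and 3. By Steps 2 and 4 this is nonzero of class $[z]$, so $[x+t]+[y+s]=[z]$ for all $s,t\in K$. Hence there are sets $E_1,E_2$ of measure $1$ with $[t]+[s]=[z]$ for all $t\in E_1$, $s\in E_2$. Fixing $s$, this contradicts that $[t]$ takes $m\ge2$ values on $E_1$.

**Step 6: inverses and the maximal ideal.** By Steps 1, 3, 5, $O$ is a ring. If $x\notin O$, then $x\in\Omega$, so $1+tx^{-1}=(x+t)/x\in{}^*T$ for all $t\in K$. For $t\in K^\times$, $x^{-1}+t=t(1+t^{-1}x^{-1})$ therefore has class $[t]$, so $x^{-1}\in O$. Thus $O$ is a valuation ring. It is proper because $\Omega\ne\emptyset$, and its maximal ideal is $\{0\}\cup\{x^{-1}:x\in\Omega\}$. Finally $0\in I$, and for $y\ne0$ we have $1+ay=y(y^{-1}+a)$. This lies in ${}^*T$ for all $a\in K$ iff $y^{-1}\notin K$ and $[y^{-1}+a]=[y^{-1}]$ for all $a\in K$, that is, iff $y^{-1}\in\Omega$. So the maximal ideal is $I$. $\square$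

## 9. From ${}^*K$ back to a V-topology on $K$

The ring $O$ contains $K$, so it induces the trivial valuation there. What descends to $K$ is a topology, in which $I$ plays the part of the infinitesimals.

**Definition (V-topology).** A V-topology on $K$ is a topology whose neighborhoods of $0$ have a base $\mathcal N$ (with those of $x$ obtained by translation) satisfying: (V1) $\bigcap\mathcal N=\{0\}$ and $\{0\}\notin\mathcal N$; (V2) any two members of $\mathcal N$ contain a third in their intersection; and, for every $U\in\mathcal N$:

* (V3) there is $N\in\mathcal N$ with $N-N\subset U$;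
* (V4) for all $x,y\in K$ there is $N\in\mathcal N$ with $(x+N)(y+N)\subset xy+U$;
* (V5) for every $x\in K^\times$ there is $N\in\mathcal N$ with $0\notin x+N$ and $(x+N)^{-1}\subset x^{-1}+U$;
* (V6) there is $N\in\mathcal N$ such that for all $x,y\in K$, $xy\in N$ implies $x\in U$ or $y\in U$.

See Engler–Prestel, *Valued Fields*, App. B.

**Example.** For a valuation with values in $\mathbb Z$ and $U=\{v\ge k\}$, $N=\{v\ge2k\}$ works in (V6). In contrast, the sets $\{v_2\ge k,\ v_3\ge k\}$ in $\mathbb Q$ violate (V6): $6^N=2^N3^N$ lies in arbitrarily small ones, while $2^N$ and $3^N$ never lie in the one with $k=1$.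

**Proposition 9.** $K$ carries a V-topology in which $T=K^{\times p}$ contains a neighborhood of $1$.

*Proof.* For finite $F\subset K$ let
$$U_F=\{y\in K:1+ay\in T\ \forall a\in F\},\qquad{}^*U_F=\{y\in{}^*K:1+ay\in{}^*T\ \forall a\in F\}.$$
Both are given by the same formula. We have $U_F\cap U_{F'}=U_{F\cup F'}$ and $\bigcap_F{}^*U_F=I$. We take $\mathcal N=\{U_F\}$.

**Step 1: (V1) and (V2).** If $y\in K^\times$, then $y\notin U_{\{-1/y\}}$, since $1-1=0\notin T$; and $0\in U_F$ always. As $O\ne{}^*K$, we have ${}^*U_F\supset I\ne\{0\}$, so ${}^*U_F$ has a nonzero element, and by elementarity so has $U_F$. (V2) is clear.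

**Step 2: (V3)–(V6) by saturation.** The purpose is to replace "for small enough $F'$" by "for elements of $I$". Suppose one of these fails for some $U_F$ (and some $x,y\in K$ in (V4), some $x\in K^\times$ in (V5)). Then for every finite $F'$ there is a counterexample in $K$ with $N=U_{F'}$. Since the $U_{F'}$ are directed, the formulas expressing the counterexample, for all $F'$ together, are finitely satisfiable, and there are at most $|K|$ of them. By saturation there is one simultaneous counterexample in ${}^*K$, in which "in $U_{F'}$ for all $F'$" has become "in $I$". Each case is contradictory, because $I$ is the maximal ideal of $O$, $K^\times\subset O^\times$ and $I\subset{}^*U_F$: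

* (V3): $w,w'\in I$ with $w-w'\notin{}^*U_F$. But $w-w'\in I$.
* (V4): $w,w'\in I$ with $(x+w)(y+w')-xy\notin{}^*U_F$. But this element is $xw'+yw+ww'\in I$.
* (V5): $w\in I$ with $x+w=0$ or $(x+w)^{-1}-x^{-1}\notin{}^*U_F$. But $x+w\in O^\times$, and $(x+w)^{-1}-x^{-1}=-w/(x(x+w))\in I$.
* (V6): $x,y\in{}^*K\setminus{}^*U_F$ with $xy\in I$. Then $x,y\notin I$, so $x^{-1},y^{-1}\in O$ and $1=xy\cdot x^{-1}y^{-1}\in I$, which is absurd.

**Step 3: $T$ near $1$.** By definition $1+U_{\{1\}}\subset T$. $\square$

For $K=\mathbb R$, $p=2$, $U_F$ is the set of $y$ with $1+ay>0$ for $a\in F$, and we recover the usual topology. This example shows that an archimedean outcome has to be treated too.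

## 10. A henselian valuation, and the end of the proof

We recall the vocabulary. If $v$ has value group $\Gamma$ and $\Delta\subset\Gamma$ is a convex subgroup, the *coarsening* $w$ of $v$ by $\Delta$ has value group $\Gamma/\Delta$. For instance $\mathbb C((s))((t))$ has a valuation with group $\mathbb Z^2$, ordered lexicographically with the exponent of $t$ first, and coarsening by $\{0\}\times\mathbb Z$ gives the $t$-adic valuation. The henselization $K^h\subset K_s$ of $(K,w)$ has the same value group and residue field as $K$ (it is *immediate*), embeds over $K$ into every henselian extension of $(K,w)$, and equals $K$ iff $w$ is henselian.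

**Proposition 10.** Let $G(K)$ be a Demushkin pro-$p$ group of finite rank $n\ge2$. Then $K$ has a nontrivial henselian valuation $w$ such that either the residue characteristic is $\ne p$, or $w$ has rank one and residue characteristic $p$.

*Proof.* By the theorem of Kowalsky–Dürbaum and Fleischer (Engler–Prestel, Thm. B.1), every V-topology is induced by an archimedean absolute value or by a nontrivial valuation. Apply this to Proposition 9.

**Step 1: the archimedean case does not occur.** The completion $\hat K$ is $\mathbb R$ or $\mathbb C$, and $T\supset\{c\in K:|c-1|<\delta\}$ for some $\delta>0$. If $a\in K^\times$ is a $p$-th power in $\hat K$, approximate a $p$-th root by $d\in K^\times$ so closely that $|a/d^p-1|<\delta$. Then $a/d^p\in T$, so $a\in T$. Hence $H$ injects into $\hat K^\times/\hat K^{\times p}$, $|H|\le2$ and $n\le1$, a contradiction.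

So the topology comes from a valuation $v$ with value group $\Gamma\ne0$. As $p\ne0$ in $K$, $v(p)\in\Gamma$, and $v(p)\ge0$. Choose $\gamma\in\Gamma$ with $\gamma\ge v(p)$ and $1+\{v(x)>\gamma\}\subset T$. Let $\Delta$ be the convex subgroup generated by $\gamma$.

**Step 2: a tool for henselianity.** *If $w$ is a non-henselian valuation on $K$, there is $\alpha\in K^h$ with $a=\alpha^p\in K^\times\setminus T$.* Indeed $G(K^h)$ is a proper closed subgroup of the pro-$p$ group $G(K)$, so it lies in an open normal subgroup of index $p$. The fixed field of the latter is a cyclic extension of $K$ of degree $p$ inside $K^h$; as $\zeta_p\in K$, it is $K(\alpha)$ with such an $\alpha$.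

**Step 3: the case $\Delta\ne\Gamma$.** Here coarsening removes $p$ and $\gamma$. Let $w$ be the coarsening with value group $\Gamma/\Delta\ne0$. If $w(x)>0$, then $v(x)>\gamma$, so $1+\mathfrak m_w\subset T$. Also $0\le v(p)\le\gamma$ gives $w(p)=0$, so the residue characteristic is $\ne p$. Suppose $w$ is not henselian and take $\alpha,a$ from Step 2. As $K^h/K$ is immediate, there is $d\in K^\times$ with the same value as $\alpha$ and such that $\alpha/d$ has residue $1$, that is, $\alpha/d\in1+\mathfrak m_{K^h}$. Then $a/d^p\in(1+\mathfrak m_{K^h})\cap K=1+\mathfrak m_w\subset T$, so $a\in T$, a contradiction. So $w$ is henselian of residue characteristic $\ne p$.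

**Step 4: the case $\Delta=\Gamma$.** Here we coarsen to rank one. Now $\gamma>0$. Convex subgroups are totally ordered by inclusion, and those containing $\gamma$ equal $\Gamma$. So the union $\Delta'$ of all convex subgroups not containing $\gamma$ is the largest proper convex subgroup. Let $w$ be the coarsening with value group $\Gamma/\Delta'$; it has rank one. Put $\bar\gamma=\gamma+\Delta'>0$. If $w(x)>\bar\gamma$ then $v(x)>\gamma$, so $1+\{w(x)>\bar\gamma\}\subset T$. Suppose $w$ is not henselian and take $\alpha,a$ from Step 2. The completion of a rank-one valued field is henselian, so $K^h$ embeds into it over $K$, and $K$ is dense in $K^h$. Choose $d\in K^\times$ with $w(\alpha-d)>\bar\gamma+w(\alpha)$; then $w(d)=w(\alpha)$ and $w(\alpha/d-1)>\bar\gamma$. Since $(\alpha/d)^p-1$ is a multiple of $\alpha/d-1$ by an integral element, $w(a/d^p-1)>\bar\gamma$. So $a/d^p\in T$ and $a\in T$, a contradiction. Thus $w$ is henselian of rank one, and its residue characteristic is either $p$ or not. $\square$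

**Proof of Theorem 2.** Proposition 1 gives the case $n\le2$. Suppose $G\cong G(K)$ is Demushkin of finite rank $n\ge3$. By Lemma 5 there is a field $k$ with $G(k)\cong G$ and no nontrivial henselian valuation of residue characteristic $\ne p$. By Proposition 3, $k$ has no rank-one henselian valuation of residue characteristic $p$. But Proposition 10, applied to $k$, provides a valuation of one of these two kinds. This contradiction shows that no Demushkin group of finite rank $\ge3$ is an absolute Galois group. $\blacksquare$
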